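# Algebraic decision trees for MAX with $2^{O(\log^2 n)}$ nodes

## The theorem and the model it speaks about

**Theorem 1.** For every $n\ge 2$ there is a binary algebraic decision tree solving MAX on all of $\mathbb R^n$ (ties included) with at most $n^{9\log_2 n+21}$ leaves, hence with fewer than $2n^{9\log_2 n+21}$ nodes. So for no $c>0$ does the lower bound $2^{cn}$ hold for all large $n$.

Let us unpack this. MAX is the problem: given $x=(x_1,\dots,x_n)\in\mathbb R^n$, output an index $i$ with $x_i=\max_k x_k$. If several indices attain the maximum, any of them will do.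

**Definition (binary algebraic decision tree).** This is a rooted binary tree. Each internal node carries a real polynomial $p(x_1,\dots,x_n)$, of any degree, and has two children: an input $x$ goes to one child if $p(x)\le 0$ and to the other if $p(x)>0$. Each leaf carries an index in $\{1,\dots,n\}$. The tree *solves MAX* if every $x\in\mathbb R^n$ ends at a leaf whose label $i$ satisfies $x_i=\max_k x_k$. The *size* is the number of nodes.

Three conventions follow at once. Replacing $p$ by $-p$, we may also test "$p\ge 0$?" or "$p<0$?". Leaves that no input reaches may be labelled arbitrarily. And since every internal node has two children, the number of nodes is $2\cdot\#\text{leaves}-1$, so we only count leaves.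

The question comes from "An Exponential Lower Bound on the Size of Algebraic Decision Trees for MAX" (http://theory.cs.uni-bonn.de/~marek/publications/MAX.pdf). Conjecture 2 says: *any binary algebraic decision tree, of any degree, for MAX must have size $2^{\Omega(n)}$*. That is, there should be absolute constants $c>0$ and $n_0$ such that every tree for MAX in dimension $n\ge n_0$ has size at least $2^{cn}$. Theorem 1 gives size below $2^{9\log_2^2 n+21\log_2 n+1}=2^{o(n)}$, so the conjecture is false.

Three companion statements will be proved along the way.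

**Theorem 2.** The tree of Theorem 1 can moreover be taken with all test polynomials having rational coefficients and degree at most $4n^5$, and with depth $O(n^3\log n)$.

**Theorem 3.** For real polynomials $w_1,\dots,w_N$ and $0<\varepsilon\le\frac12$, a tree with at most $53N^4/\varepsilon$ leaves decides whether all $w_l\le 0$, and if not, finds an $i$ with $w_i\ge(1-\varepsilon)\max_l w_l>0$.

**Theorem 4.** Every binary algebraic decision tree for MAX has, for each $i$, a leaf labelled $i$ at depth at least $n-1$.

Together, Theorems 1 and 4 say that quasi-polynomial size is possible, but only with very unbalanced trees. The argument does not determine whether $n^{O(\log n)}$ can be lowered to $n^{O(1)}$.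

## Small cases, and what a tree has to pay for

For $n=2$ the single test $x_1-x_2>0$ suffices: two leaves. For $n=3$, compare $x_1$ with $x_2$, then compare the winner with $x_3$: four leaves. In general, keep a champion and compare it with $x_2,x_3,\dots,x_n$ in turn. Every path has $n-1$ tests, so there are $2^{n-1}$ leaves.

As a computation, this is cheap: after $t$ steps all that matters is the current champion, so few situations occur. But a tree may not merge two branches that have arrived at the same situation. Each branch carries its own copy of everything that follows. So the bookkeeping is governed by two rules.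

A *chain* is cheap. If we run through tests $p_1,\dots,p_N$ and leave at the first success, we create only $N+1$ exits.

*Grafting* multiplies. If every leaf of a tree with $a$ leaves is replaced by a tree with at most $b$ leaves, the result has at most $ab$ leaves.

Hence $O(\log n)$ grafted phases with $n^{O(1)}$ leaves each give $n^{O(\log n)}$ leaves, while $n$ phases are already exponential if each has at least two leaves. The task is to find phases of polynomial size each of which makes a lot of progress.

High degree alone does not settle the matter by a single test "is $x_1$ a maximum?". Take $n=3$, and write $u=x_1-x_2$, $v=x_1-x_3$; we would want a polynomial $p$ with $p\ge 0$ exactly where $u\ge0$ and $v\ge0$. (Restricting to $x_1=0$ we may regard $p$ as a polynomial in $u,v$.) For $v>0$ the value $p(0,v)$ is $\ge 0$ and is a limit of the negative values $p(u,v)$ with $u\to 0^-$, so $p(0,v)=0$. A polynomial vanishing for all $v>0$ vanishes identically, so $p(0,-1)=0\ge 0$, although $(0,-1)$ lies outside the quadrant.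

A chain of sign tests, however, can answer the question, in a way that will be useful. Let $e_m$ denote the $m$-th elementary symmetric polynomial (the sum of all products of $m$ distinct variables), with $e_0=1$. Given reals $w_1,\dots,w_N$, put $z_l=-w_l$. Then all $w_l\le 0$ if and only if $e_m(z_1,\dots,z_N)\ge 0$ for $m=1,\dots,N$. The forward direction is clear. Conversely, if all $e_m(z)\ge 0$, then $\prod_l(1+z_lt)=\sum_m e_m(z)t^m\ge 1$ for $t\ge0$, whereas if some $w_p>0$ this product vanishes at $t=1/w_p$. The gain over the $N$ direct tests $w_l\le 0$ is this: the *first $m$ at which a suitably strengthened test fails* tells us the rough size of $\max_l w_l$. That is the content of the next section.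

## An approximate maximum at polynomial cost

**Lemma A.** Let $N\ge 1$, $0<\varepsilon\le\frac12$, and let $w_1,\dots,w_N$ be real polynomials on $\mathbb R^n$ of degree at most $d$. There is a binary tree with at most $53N^4/\varepsilon$ leaves and with tests of degree at most $4Nd$, each leaf labelled $\varnothing$ or by an index $i\in\{1,\dots,N\}$, such that for every input $x$:

* if $x$ reaches a leaf $\varnothing$, then $w_l(x)\le 0$ for all $l$;
* if $x$ reaches a leaf $i$, then $w_i(x)>0$ and $w_i(x)\ge(1-\varepsilon)\max_l w_l(x)$.

This contains Theorem 3. The plan of the proof: a chain of tests locates $M=\max(0,\max_l w_l)$ up to a factor $2^{O(N)}$; then a geometric scan with ratio $1-\varepsilon$, which needs only $O(N/\varepsilon)$ thresholds, refines this.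

**Step 1: notation and crude bounds.** The aim is to compare symmetric functions of the $w_l$ with products of the largest absolute values. Put
$$z_l=-w_l,\qquad E_m=e_m(z_1,\dots,z_N),\qquad Q_m=e_m(z_1^2,\dots,z_N^2),\qquad E_0=Q_0=1 .$$
These are polynomials in $x$. For a fixed $x$, let $a_1\ge\dots\ge a_N\ge 0$ be the numbers $|w_l(x)|$ in decreasing order, and let $\pi_m=a_1\cdots a_m$, $\pi_0=1$. The $a_m,\pi_m$ are used only in the analysis; the tree never computes them. Each $e_m$ has $\binom Nm\le 2^N$ terms, and the largest $m$-fold product of absolute values is $\pi_m$. Hence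
$$\pi_m^2\le Q_m\le 2^N\pi_m^2,\qquad |E_m|\le 2^N\pi_m. \tag{1}$$
Fix
$$\theta=2^{-N-2},\qquad c=2^{-N-1},\qquad C=2^{2N+2}.$$
We say that *stage $m$ passes* if $E_m^2\ge\theta Q_m$ and $E_m>0$. Finally let $F(t)=\prod_l(1+z_lt)=\sum_{k=0}^N E_kt^k$; if $w_p>0$ then $F(1/w_p)=0$.

As an example take $N=2$ and values $w=(-1,\frac1{10})$, so $z=(1,-\frac1{10})$ and $\theta=\frac1{16}$. Stage 1 passes: $E_1=0.9>0$ and $0.81\ge\frac1{16}\cdot1.01$. Stage 2 fails, since $E_2=-\frac1{10}$. The first failure is at $m=2$, and indeed $M=\frac1{10}=a_2$.

**Step 2: what it means if all stages pass.** If stages $1,\dots,N$ all pass, then all $w_l\le 0$. Indeed all $E_k>0$, so $F(t)>0$ for every $t\ge 0$, and no $w_p$ can be positive.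

**Step 3: what the first failure tells us.** The aim is the following claim: *if stages $1,\dots,m-1$ pass and stage $m$ does not, then $\pi_{m-1}>0$ and*
$$c\,a_m\le M\le C\,a_m. \tag{2}$$

First, $E_{m-1}>0$ (for $m=1$ because $E_0=1$), so $\pi_{m-1}>0$ by (1).

*Lower bound.* If $a_m=0$ there is nothing to prove, so let $a_m>0$ and suppose $M<c\,a_m$. We show that stage $m$ would then pass. Let $T_0$ be a set of $m$ indices carrying the $m$ largest $|w_l|$. For $l\in T_0$ we have $|w_l|\ge a_m>M$, so $w_l$ cannot be positive; hence $w_l<0$ and $z_l=|w_l|$. Therefore $\prod_{l\in T_0}z_l=\pi_m$. Now let $T$ be any $m$-set with $\prod_{l\in T}z_l<0$. It contains some $l$ with $z_l<0$, that is $w_l>0$, so $|z_l|\le M$; the other $m-1$ factors have absolute product at most $\pi_{m-1}$. Thus $\prod_Tz_l\ge-\pi_{m-1}M$. There are at most $2^N$ such sets, so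
$$E_m\ge \pi_m-2^N\pi_{m-1}M\ge\pi_m-2^Nc\,\pi_{m-1}a_m=\tfrac12\pi_m>0 ,$$
and by (1), $E_m^2\ge\frac14\pi_m^2\ge \frac14 2^{-N}Q_m=\theta Q_m$. So stage $m$ passes, a contradiction.

*Upper bound.* Suppose $M>C\,a_m$. Then $M>0$, so $M=w_p$ for some $p$ and $\sum_kE_kM^{-k}=F(1/M)=0$. We show that the term with index $m-1$ dominates everything after it. All terms with $k\le m-1$ are positive, and since stage $m-1$ passed, $E_{m-1}\ge\sqrt{\theta Q_{m-1}}\ge\sqrt\theta\,\pi_{m-1}$ (for $m=1$ this reads $1\ge\sqrt\theta$). For $k\ge m$, (1) gives $|E_k|\le 2^N\pi_k\le 2^N\pi_{m-1}a_m^{k-m+1}$. With $u=a_m/M<1/C\le\frac12$ we get, writing $k=m-1+r$,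
$$0=\sum_kE_kM^{-k}\ge M^{-(m-1)}\pi_{m-1}\Big(\sqrt\theta-2^N\sum_{r\ge1}u^r\Big).$$
Since $\sum_{r\ge1}u^r\le2u$, this forces $\sqrt\theta\le2^{N+1}u<2^{N+1}/C=2^{-N-1}$. But $\sqrt\theta=2^{-N/2-1}\ge2^{-N-1}$, a contradiction. This proves (2).

**Step 4: the chain of stages.** Run stages $m=1,\dots,N$. At stage $m$ test $\theta Q_m-E_m^2\le 0$ and, if this holds, test $E_m>0$. If both hold, go on to stage $m+1$; otherwise go to "exit $m$". Exit $m$ occurs in two copies, one for each test that can fail. After stage $N$ passes, put a leaf $\varnothing$, correct by Step 2.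

**Step 5: exit $m$, finding a polynomial of the right magnitude.** We know (2), but $a_m$ is not a polynomial. The aim is to replace it by some $|w_k|$.

Test $Q_m\le 0$. If yes, then $\pi_m=0$ by (1), and since $\pi_{m-1}>0$ we have $a_m=0$, so $M\le Ca_m=0$: put a leaf $\varnothing$.

Otherwise $Q_m>0$, so $\pi_m>0$, $a_m>0$ and $M\ge c\,a_m>0$. Also $Q_{m-1}\ge\pi_{m-1}^2>0$. Put $b=Q_m/Q_{m-1}$. By (1), $2^{-N}a_m^2\le b\le2^Na_m^2$. Combining with (2),
$$\alpha b\le M^2\le\beta b,\qquad \alpha=c^22^{-N},\quad \beta=C^22^N. \tag{3}$$
For $k=1,\dots,N$ test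
$$(w_k^2Q_{m-1}-\alpha Q_m)(\beta Q_m-w_k^2Q_{m-1})\ge 0$$
and stop at the first success. Dividing by $Q_{m-1}^2>0$ and using $\alpha b<\beta b$, this test says exactly $\alpha b\le w_k^2\le\beta b$. Some $k$ succeeds, because by (3) an index $p$ with $w_p=M$ does. For the successful $k$ we have $w_k\ne 0$, and both $M^2$ and $w_k^2$ lie in $[\alpha b,\beta b]$, so
$$\Lambda^{-1}|w_k|\le M\le\Lambda|w_k|,\qquad \Lambda=\sqrt{\beta/\alpha}=\frac Cc\,2^N=2^{4N+3}.$$
Test $w_k>0$ and put $h=w_k$ on one branch, $h=-w_k$ on the other. On either branch $h=|w_k|>0$ is a polynomial.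

**Step 6: exit $m$, the geometric scan.** Now $M\in[\Lambda^{-1}h,\Lambda h]$, and we search this interval from above. Let $\tau_r=\Lambda(1-\varepsilon)^r$ and $R=\lceil2\ln\Lambda/\varepsilon\rceil$. Since $(1-\varepsilon)^R\le e^{-\varepsilon R}\le\Lambda^{-2}$, we have $\tau_R\le\Lambda^{-1}$. For $r=1,\dots,R$ and, inside, for $i=1,\dots,N$, test $w_i\ge\tau_rh$. At the first success stop at a leaf labelled $i$.

Some test succeeds, because $M\ge\Lambda^{-1}h\ge\tau_Rh$ and $M$ is one of the $w_i$. If the first success is at $(r,i)$, then $M\le\tau_{r-1}h$: for $r=1$ because $M\le\Lambda h=\tau_0h$, and for $r\ge 2$ because all $N$ tests with $r-1$ failed. Hence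
$$w_i\ge\tau_rh=(1-\varepsilon)\tau_{r-1}h\ge(1-\varepsilon)M>0 .$$
The two kinds of places where the loops in Steps 5 and 6 could end without success are unreachable; label these leaves $\varnothing$.

**Step 7: counting.** One copy of an exit has one leaf for $Q_m\le0$, one unreachable leaf at the end of the $k$-loop, and for each of the $N$ values of $k$ two branches with $RN+1$ leaves each. With $2N$ exit copies and the final leaf $\varnothing$, the total is at most
$$1+2N\big(2+2N(RN+1)\big)=1+4N+4N^2+4N^3R .$$
As $\ln\Lambda=(4N+3)\ln2\le7N\ln 2\le5N$, we have $R\le10N/\varepsilon+1\le11N/\varepsilon$. So there are at most $9N^2+44N^4/\varepsilon\le53N^4/\varepsilon$ leaves.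

For degrees: $Q_m$ and $E_m^2$ have degree at most $2md\le 2Nd$, and $w_k^2Q_{m-1}$ has degree at most $2d+2(m-1)d=2md$, so the product test of Step 5 has degree at most $4md\le4Nd$; the remaining tests have degree at most $2Nd$. This proves Lemma A. We also record that a path has at most $2N+1+N+1+RN$ tests, so the depth is $O(N+NR)=O(N^2/\varepsilon)$. $\square$

## Why repeated approximate jumps can need $n$ rounds

With Lemma A in hand there is an obvious plan. Write $\mu=\max_kx_k$. Start at index $1$ and apply Lemma A to the polynomials $x_i-x_1$. Either $x_1=\mu$, or we land at an index $i_0$ with $\mu-x_{i_0}\le\varepsilon(\mu-x_1)$. Repeat from $i_0$. Each round has polynomial size, and the distance to the maximum shrinks by a factor $\varepsilon$ every time.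

The trouble is that nothing bounds the number of rounds by $O(\log n)$. Consider
$$x_i=-\eta^i\quad(1\le i\le n-1),\qquad x_n=0,\qquad 0<\eta\le\varepsilon .$$
From index $i\le n-2$ the distance to the maximum is $\eta^i$, and index $i+1$ satisfies $x_{i+1}-x_i=\eta^i-\eta^{i+1}\ge(1-\varepsilon)\eta^i$. So the guarantee of Lemma A is met by a step from $i$ to $i+1$. As far as the guarantee goes, we may need $n-1$ rounds, and the grafting bound $(53n^4/\varepsilon)^{n-1}$ is worse than the tournament's $2^{n-1}$. Shrinking distances is the wrong measure of progress; what should shrink by a constant factor is the *number of candidates*.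

## Two clusters cannot fit in one window

Here is how to choose the starting point of a jump so that the number of candidates halves. Suppose we know an index $k$ and a radius $\rho$ with $|\mu-x_k|\le\rho$, and that at most $s$ indices $i$ satisfy $\mu-x_i\le4\rho$. Call these indices the *window*. Let $m=\lfloor s/2\rfloor+1$, so $2m>s$.

**Definition.** For an index $l$, let $R_l$ be the $m$-th smallest of the $n$ numbers $|x_i-x_l|$, $i=1,\dots,n$, where $i=l$ is included.

For example, for $x=(0,10,11,12)$ and $m=3$ one has $R_1=11$, $R_2=2$, $R_3=1$, $R_4=2$. A small $R_l$ means that $x_l$ is the centre of a cluster of $m$ points. In particular $\#\{i:|x_i-x_l|\le R_l\}\ge m$.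

Let $l^*$ be an index with $x_{l^*}=\mu$. Suppose we jump from some $j$ with $|x_j-x_k|=O(\rho)$ and put $\delta=\mu-x_j>0$. We land within $\varepsilon\delta$ of the maximum, and the new radius $\rho'$ is about $\varepsilon\delta$. If the new window still holds $m$ or more indices, then the maximum sits in a cluster of $m$ points, all within $O(\varepsilon\delta)$ of it; so $R_{l^*}=O(\varepsilon\delta)$. Now assume that $j$ had been chosen with
$$R_j\le 2n\,R_{l^*}.$$
With $\varepsilon$ a small multiple of $1/n$, this makes $R_j$ a small fraction of $\delta$, so $j$ too is the centre of a cluster of $m$ points. The two clusters are disjoint, since their centres are $\delta$ apart. If both lie in the old window, that window has at least $2m>s$ elements: a contradiction. So the new window has at most $\lfloor s/2\rfloor$ elements.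

In the bad example, take $\eta\le\frac1{4n}$ and $s=n$. Then $R_n=\eta^{n-m+1}$. If $j\le n-m$, every other point is at distance at least $\eta^j(1-\eta)$ from $x_j$, so $R_j\ge\eta^{n-m}(1-\eta)>2n\,\eta^{n-m+1}=2nR_n$. Hence the requirement $R_j\le2nR_{l^*}$ forces $j\ge n-m+1$: it makes us skip about half of the points before we jump.

Choosing $j$ is an approximate minimization of $R_l$ over the window, where $l^*$ itself is one of the competitors, so we never need to know $l^*$. Lemma A performs approximate optimization, but for *polynomials*. Three things must be supplied: a polynomial substitute for $R_l$ (Lemma B), protection against $R_l=0$, which occurs with ties (the root phase), and a way to restrict the competition to points near $x_k$ (a weight factor).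

## Order statistics through ratios of symmetric functions

**Lemma B.** Let $y_1\ge\dots\ge y_n>0$ and $1\le q\le n$. Then
$$\frac{y_q}{n}\le\frac{e_q(y)}{e_{q-1}(y)}\le n\,y_q. \tag{4}$$

*Proof.* From a $q$-set of indices remove its largest element. That element is $\ge q$, so it carries a value $\le y_q$; hence the product over the $q$-set is at most $y_q$ times the product over the remaining $(q-1)$-set. Each $(q-1)$-set arises at most $n$ times, so $e_q\le n\,y_q\,e_{q-1}$.

Conversely, to a $(q-1)$-set add the least index not in it. That index is $\le q$, so it carries a value $\ge y_q$; hence $y_q$ times the product over the $(q-1)$-set is at most the product over the enlarged set. Each $q$-set arises at most $q\le n$ times (once for each element that may have been added), so $y_q\,e_{q-1}\le n\,e_q$. $\square$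

For $y=(4,2,1)$ and $q=2$: $e_2=14$, $e_1=7$, and the ratio is $2=y_2$. Since $e_q,e_{q-1}$ are symmetric, the lemma applies to unsorted positive numbers with $y_q$ read as the $q$-th largest. The largest distances correspond to small order: the $m$-th smallest of $n$ numbers is the $q$-th largest for $q=n-m+1$.

## A positive quantity below the smallest squared gap

Let $n\ge 2$, $\mu=\max_kx_k$, and fix from now on
$$\varepsilon=\frac1{64n}.$$

The purpose of the root phase is a quantity $\kappa>0$, a quotient of polynomials, that is smaller than $\varepsilon^2$ times every nonzero squared difference. Adding $\kappa$ to squared distances makes them positive without disturbing any relevant scale.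

**Root phase.** Let $D_{ab}=(x_a-x_b)^2$ for $a<b$; there are $T=\binom n2$ of these. For $P=T,T-1,\dots,1$ test $e_P(D)>0$, and stop at the first success. If none succeeds, then $e_1(D)=\sum D_{ab}=0$, all $x_i$ are equal, and we put a leaf with label $1$.

Since all $D_{ab}\ge0$, success at $P$ means that exactly $P$ of the $D_{ab}$ are nonzero. Let $\sigma>0$ be the smallest nonzero $|x_a-x_b|$, and abbreviate $e_P=e_P(D)$. Then
$$e_P=\prod_{D_{ab}\ne0}D_{ab}>0,\qquad g:=e_{P-1}(D)=e_P\sum_{D_{ab}\ne0}\frac1{D_{ab}}>0 ,$$
because the only nonzero terms of $e_{P-1}(D)$ omit one of the $P$ nonzero entries. The sum of the $1/D_{ab}$ is at least $1/\sigma^2$, so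
$$\kappa:=\frac{\varepsilon^2e_P}{g}\qquad\text{satisfies}\qquad 0<\kappa\le\varepsilon^2\sigma^2. \tag{5}$$
For instance, $x=(0,0,1)$ has $D=(0,1,1)$, so $P=2$, $e_2=1$, $g=2$ and $\kappa=\varepsilon^2/2\le\varepsilon^2\sigma^2=\varepsilon^2$.

From here on we work below one root exit, so $P$ is fixed and $e_P,g$ are definite polynomials. There are at most $T+1\le n^2$ root exits.

## One round halves the number of candidates

**Definition (state).** A node is *in state $(k,\rho,s)$*, where $k$ is an index, $\rho$ a polynomial and $s$ an integer, if every $x$ reaching the node satisfies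
$$\rho>0,\qquad|\mu-x_k|\le\rho,\qquad\#\{i:\mu-x_i\le4\rho\}\le s .$$

*Initial state.* Each root exit with a success is in state $(1,\;1+\sum_ix_i^2,\;n)$. Only the middle condition needs a check. If $\mu=x_1$ it is trivial; otherwise $\mu=x_i$ with $i\ne1$ and
$$|\mu-x_1|\le|\mu|+|x_1|\le1+\tfrac12(\mu^2+x_1^2)\le1+\sum_ix_i^2 .$$

*Final state.* If $s\le1$, output $k$. This is correct: both $k$ and any index attaining the maximum lie in $\{i:\mu-x_i\le4\rho\}$, which has at most one element, so $x_k=\mu$.

Now let a node be in state $(k,\rho,s)$ with $2\le s\le n$. Put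
$$m=\lfloor s/2\rfloor+1,\qquad q=n-m+1 .$$
Then $2\le m\le s\le n$, $2m>s$, and $1\le q\le n-1$. Let $R_l$ be defined with this $m$, and let $l^*$ be an index with $x_{l^*}=\mu$.

**Step 1: a rational substitute for $1/R_l^2$.** Put
$$h_{il}=(x_i-x_l)^2g+\varepsilon^2e_P=g\big((x_i-x_l)^2+\kappa\big)>0,\qquad V_l=g\,\frac{e_{q-1}(h_{1l},\dots,h_{nl})}{e_q(h_{1l},\dots,h_{nl})}>0 .$$
The first expression for $h_{il}$ shows that it is a polynomial. The $q$-th largest of $h_{1l},\dots,h_{nl}$ is the $m$-th smallest, which is $g(R_l^2+\kappa)$. By Lemma B the ratio $e_q/e_{q-1}$ lies between $g(R_l^2+\kappa)/n$ and $n\,g(R_l^2+\kappa)$, so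
$$\frac1{n(R_l^2+\kappa)}\le V_l\le\frac n{R_l^2+\kappa}. \tag{6}$$
Thus a large $V_l$ means a small $R_l$.

**Step 2: selecting the starting point $j$ of the jump.** We maximize $V_l$ approximately, among points near $x_k$. Write $e_q(h_{\cdot l})$ for $e_q(h_{1l},\dots,h_{nl})$, let $H=\prod_{l'}e_q(h_{\cdot l'})>0$, and apply Lemma A with parameter $\frac12$ to the $n$ polynomials
$$w_l=\big(2\rho^2-(x_l-x_k)^2\big)\,g\,e_{q-1}(h_{\cdot l})\prod_{l'\ne l}e_q(h_{\cdot l'})=\big(2\rho^2-(x_l-x_k)^2\big)V_l\,H .$$
Multiplying by the common positive factor $H$ has cleared denominators. The first factor is positive only if $x_l$ is near $x_k$, never exceeds $2\rho^2$, and is at least $\rho^2$ at $l=l^*$, since $|\mu-x_k|\le\rho$.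

As $w_k=2\rho^2V_kH>0$, no input reaches a leaf $\varnothing$. Let $j$ be the label of the leaf reached. From $w_j>0$ we get
$$|x_j-x_k|<\sqrt2\,\rho .$$
Moreover
$$2\rho^2V_jH\ge w_j\ge\tfrac12w_{l^*}\ge\tfrac12\rho^2V_{l^*}H ,$$
so $V_j\ge\frac14V_{l^*}$. Inserting (6) on both sides, $\dfrac n{R_j^2+\kappa}\ge\dfrac1{4n(R_{l^*}^2+\kappa)}$, that is
$$R_j^2+\kappa\le4n^2\,(R_{l^*}^2+\kappa). \tag{7}$$

**Step 3: the jump.** Below each leaf $j$ of the selection, apply Lemma A with parameter $\varepsilon=\frac1{64n}$ to the $n$ polynomials $x_i-x_j$, $1\le i\le n$. At a leaf $\varnothing$ all $x_i\le x_j$, so $x_j=\mu$, and we output $j$. At a leaf $i_0$ put $\delta=\mu-x_j=\max_i(x_i-x_j)$. Then $\delta>0$ and $x_{i_0}-x_j\ge(1-\varepsilon)\delta\ge\frac12\delta$. Let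
$$\rho'=2\varepsilon\,(x_{i_0}-x_j),$$
a polynomial of degree at most $1$.

**Step 4: the new state.** The aim is to show that *this leaf is in state $(i_0,\rho',\lfloor s/2\rfloor)$.*

From $\frac12\delta\le x_{i_0}-x_j\le\delta$ we get $\varepsilon\delta\le\rho'\le2\varepsilon\delta$, so $\rho'>0$. Also $0\le\mu-x_{i_0}=\delta-(x_{i_0}-x_j)\le\varepsilon\delta\le\rho'$. It remains to bound the size of
$$B_2=\{i:\mu-x_i\le4\rho'\}.$$
Suppose $\#B_2\ge\lfloor s/2\rfloor+1=m$. Every $i\in B_2$ satisfies $|x_i-x_{l^*}|=\mu-x_i\le4\rho'$, so
$$R_{l^*}\le4\rho'\le8\varepsilon\delta .$$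
Since $\delta$ is a nonzero difference of two inputs, $\delta\ge\sigma$, and (5) gives $\kappa\le\varepsilon^2\delta^2$. By (7),
$$R_j^2\le4n^2(64+1)\,\varepsilon^2\delta^2=\frac{260}{4096}\,\delta^2<\frac19\,\delta^2,$$
so $R_j<\frac13\delta$. Also $4\rho'\le8\varepsilon\delta=\frac{\delta}{8n}\le\frac18\delta$.

Let $B_1=\{i:|x_i-x_j|\le R_j\}$, so $\#B_1\ge m$. We check that both sets lie in the old window. First,
$$\delta\le|\mu-x_k|+|x_k-x_j|<\rho+\sqrt2\,\rho<3\rho .$$
For $i\in B_1$, $\mu-x_i\le\delta+R_j<\frac43\delta<4\rho$. For $i\in B_2$, $\mu-x_i\le\frac18\delta<4\rho$. Hence $B_1$ and $B_2$ are both contained in $\{i:\mu-x_i\le4\rho\}$, which has at most $s<2m$ elements. As each has at least $m$ elements, there is some $i\in B_1\cap B_2$. But then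
$$\delta=(\mu-x_i)+(x_i-x_j)\le\tfrac18\delta+\tfrac13\delta<\delta ,$$
a contradiction. So $\#B_2\le\lfloor s/2\rfloor$, as claimed.

The role of $\kappa$ is visible here. If there are ties, $R_{l^*}$ may be $0$ and (7) then controls $R_j$ only through $\kappa$; the bound $\kappa\le\varepsilon^2\sigma^2\le\varepsilon^2\delta^2$ is exactly what keeps $R_j$ below $\frac13\delta$.

## Counting leaves, degrees and depth

*Proof of Theorem 1.* Start from the root phase, and at every successful exit run rounds from the initial state with $s=n$. After $t$ rounds $s=\lfloor n/2^t\rfloor$, so after $L=\lfloor\log_2n\rfloor$ rounds $s=1$ and the tree outputs a correct index; the branches that stop earlier also output a correct index. So the tree solves MAX for all inputs.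

In one round, the selection has at most $53n^4\cdot2$ leaves and each is replaced by a jump tree with at most $53n^4\cdot64n$ leaves. So one round replaces a leaf by at most
$$(53n^4\cdot2)(53n^4\cdot64n)=359552\,n^9<2^{19}n^9$$
leaves. With at most $n^2$ root exits and $L\le\log_2n$ rounds, the number of leaves is at most
$$n^2\,(2^{19}n^9)^{\log_2n}=n^2\cdot n^{19}\cdot n^{9\log_2n}=n^{9\log_2n+21}.$$
The number of nodes is $2\cdot\#\text{leaves}-1<2n^{9\log_2n+21}=2^{9\log_2^2n+21\log_2n+1}$. For every $c>0$ this is smaller than $2^{cn}$ once $n$ is large. $\square$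

*Proof of Theorem 2.* The root tests $e_P(D)$ have degree at most $2T=n(n-1)\le n^2$. Next, $\deg g\le2P-2$, $\deg h_{il}\le2P\le n(n-1)$, and $\deg\rho\le2$ in every state. Hence
$$\deg w_l\le4+(2P-2)+(q-1)\,2P+(n-1)\,q\,2P=2+nq\cdot2P .$$
With $q\le n-1$ and $2P\le n(n-1)$ this is at most $2+n^2(n-1)^2\le n^4$, where the last inequality holds because $n^4-n^2(n-1)^2=n^2(2n-1)\ge12$. By Lemma A the selection tests have degree at most $4n\cdot n^4=4n^5$; the jump tests have degree at most $4n$.

All constants that enter, namely $\varepsilon$, $\theta$, $\alpha$, $\beta$ and the $\tau_r$, are rational, so all tests have rational coefficients.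

By the depth bound $O(N^2/\varepsilon)$ recorded after Lemma A, a selection has depth $O(n^2)$ and a jump has depth $O(n^2\cdot64n)=O(n^3)$. The root phase has depth at most $n^2$, and there are at most $\log_2n$ rounds, so the total depth is $O(n^3\log n)$. $\square$

*Remark.* If polynomials $f_1,\dots,f_n$ in any number of variables are substituted for $x_1,\dots,x_n$, the same tree finds an index attaining $\max_if_i$.

## Every tree for MAX has a deep leaf with each label

We prove Theorem 4. For $n=1$ the claim is only that a leaf labelled $1$ exists, which is clear, so let $n\ge2$. Permuting the coordinates and the leaf labels of a tree for MAX gives a tree for MAX of the same shape, so it suffices to treat $i=1$. The method is to find $2^{n-1}$ inputs, indexed by sign vectors, on which *every* test of the given tree behaves like a parity.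

**Step 1: the inputs.** Expand each of the finitely many test polynomials that are not identically zero as $p=\sum_\alpha p_\alpha(x_1)\,y^\alpha$, with $y_k=x_k-x_1$ for $2\le k\le n$. Each such $p$ has some $p_\alpha\not\equiv0$, which has finitely many roots. So we can choose $c\in\mathbb R$ such that no such $p$ has all $p_\alpha(c)=0$. Choose an integer $A\ge2$ exceeding the degrees of all tests. For $\varsigma=(\varsigma_2,\dots,\varsigma_n)\in\{\pm1\}^{n-1}$ and $t>0$ consider the input
$$x_1=c,\qquad x_k=c+\varsigma_k\,t^{A^k}\quad(2\le k\le n).$$

**Step 2: every test becomes a parity.** On this input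
$$p=\sum_\alpha p_\alpha(c)\,\varsigma^\alpha\,t^{\sum_k\alpha_kA^k}.$$
All $\alpha_k$ that occur are smaller than $A$, so by uniqueness of base-$A$ digits the exponents of $t$ are distinct for distinct $\alpha$. For small $t$ the term with the smallest exponent among those with $p_\alpha(c)\ne0$ dominates; which $\alpha=\alpha(p)$ this is does not depend on $\varsigma$. So for all sufficiently small $t>0$, simultaneously for all of the finitely many $\varsigma$ and $p$,
$$p\ne0,\qquad \operatorname{sign}p=\eta_p\,\varsigma^{\alpha(p)},\qquad \eta_p=\operatorname{sign}p_{\alpha(p)}(c)\in\{\pm1\}.$$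
Fix such a $t$. For instance, with $n=3$ the comparison $p=x_2-x_3=y_2-y_3$ becomes $\varsigma_2t^{A^2}-\varsigma_3t^{A^3}$, whose sign for small $t$ is $\varsigma_2$.

Write $\varsigma_k=(-1)^{b_k}$ with $b\in\mathbb F_2^{n-1}$. Then $\varsigma^{\alpha}=(-1)^{\sum_k\alpha_kb_k}$. So the outcome of every test is an affine $\mathbb F_2$-linear function of $b$; it is constant if $p\equiv0$.

**Step 3: dimension count.** The point $\varsigma=(-1,\dots,-1)$ gives an input with $x_1$ as its unique maximum, so it reaches a leaf labelled $1$, at depth $d$, say. The sign vectors that follow the same path are the solutions of at most $d$ affine equations over $\mathbb F_2$; they form a nonempty affine subspace of dimension at least $n-1-d$. If $d<n-1$, this subspace contains a second point $\varsigma$. That $\varsigma$ has some $\varsigma_k=+1$, so $x_k>x_1$, and yet its input ends at a leaf labelled $1$. This contradicts the assumption that the tree solves MAX. Hence $d\ge n-1$. $\square$
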